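# Integral fibers of covers of an elliptic curve, over rational points

## 1. Two double covers of $v^2=w^3-44w^2+16w$

Let $E/\mathbb Q$ be the elliptic curve
$$E:\ v^2=w^3-44w^2+16w=w(w^2-44w+16).$$
It is nonsingular, since $16\neq 0$ and $44^2-4\cdot 16=1872\ne0$. It contains $(0,0)$ and
$$P_1=\left(\tfrac14,\tfrac98\right),\qquad\text{because } \tfrac1{64}-\tfrac{44}{16}+\tfrac{16}{4}=\tfrac{1-176+256}{64}=\tfrac{81}{64}.$$
By the Nagell–Lutz theorem a torsion point on an integral Weierstrass equation has integer coordinates. So $P_1$ has infinite order, and $E(\mathbb Q)$ has positive rank.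

Let us compute a few more points and watch the coordinate $w$. The line through $(0,0)$ and $P_1$ has slope $\frac92$, so $w(P_1+(0,0))=\frac{81}4+44-\frac14=64$. The tangent at $P_1$ has slope
$$\frac{3/16-22+16}{9/4}=-\frac{31}{12},\qquad\text{so}\qquad w(2P_1)=\frac{961}{144}+44-\frac12=\frac{7225}{144}.$$
The three values are $\left(\frac12\right)^2$, $8^2$ and $\left(\frac{85}{12}\right)^2$. This is not an accident.

We use the usual descent bookkeeping. Let $y^2=x(x^2+ax+b)$ have integer coefficients, and let $(x,y)$ be a rational point with $x\neq0$. In lowest terms $x=m/e^2$ and $y=n/e^3$, so $n^2=m(m^2+ame^2+be^4)$ with $\gcd(m,e)=1$. If a prime $\ell$ divides $m$ to an odd power, it divides the second factor to an odd power, so $\ell\mid be^4$; as $\ell\nmid e$, $\ell\mid b$. Hence $m=sM^2$ with $s$ squarefree (of either sign) and $s\mid b$. Substituting gives $n^2=s^2M^2\left(sM^4+aM^2e^2+\frac bs e^4\right)$. So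
$$x=\frac{sM^2}{e^2},\qquad N^2=sM^4+aM^2e^2+\frac bs\,e^4,\qquad \gcd(M,e)=1,\tag{1}$$
where $N=n/(sM)$ is an integer because its square is one.

**Lemma 1.** For every $P\in E(\mathbb Q)$ other than $O$ and $(0,0)$, $w(P)$ is a nonzero rational square.

*Proof.* If $w=0$ then $v=0$, so $w(P)\ne0$. In (1) we have $a=-44$, $b=16$, so $s\in\{\pm1,\pm2\}$. If $w<0$ then $w^2-44w+16>0$ and $v^2<0$, which is impossible, so $s>0$. Suppose $s=2$. Then $N^2=2M^4-44M^2e^2+8e^4$. So $N=2n$ is even and $2n^2=M^4-22M^2e^2+4e^4$. Hence $M=2\mu$ is even, $e$ is odd, and $n^2=8\mu^4-44\mu^2e^2+2e^4\equiv 2\pmod 4$, a contradiction. So $s=1$. $\square$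

Now let $D_1$ and $D_{13}$ be the smooth projective curves with function fields $\mathbb Q(E)(z)$, where $z^2=w$ for $D_1$ and $z^2=13w$ for $D_{13}$. Over $P\ne O,(0,0)$ the fiber is $z^2=w(P)$, respectively $z^2=13\,w(P)$. By Lemma 1 it is two rational points for $D_1$, and it is $\operatorname{Spec}\mathbb Q(\sqrt{13})$ for $D_{13}$. At the two remaining points we change coordinates. At $(0,0)$ the function $v$ is a uniformizer and $w/v^2=1/(w^2-44w+16)$ takes the value $\frac1{16}$. At $O$ the function $\tau=w/v$ is a uniformizer and $w\tau^2=w^3/v^2$ takes the value $1$. So the equations for $z/v$ and $z\tau$ show that both covers are unramified there, again with two rational points in the first case and $\operatorname{Spec}\mathbb Q(\sqrt{13})$ in the second. Both covers are étale. Over $\overline{\mathbb Q}$ they are isomorphic, yet over $E(\mathbb Q)$ every fiber of $D_1$ falls apart and every fiber of $D_{13}$ is the spectrum of a field.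

What is $D_1$? Consider
$$F:\ y^2=u^3+22u^2+117u,\qquad \psi_2:F\to E,\quad (u,y)\mapsto\left(\frac{y^2}{u^2},\ \frac{y(u^2-117)}{u^2}\right).$$
This is the standard 2-isogeny (Silverman–Tate, *Rational Points on Elliptic Curves*, III.4–5), with kernel $\{O,T\}$, where $T$ is the point $(u,y)=(0,0)$. Put $z=y/u$, so $w=z^2$. Dividing the equation of $F$ by $u^2$ gives $u+117/u=w-22$, and $u-117/u=v/z$. So $u=\frac12(w-22+v/z)$ and $y=zu$. Thus $\mathbb Q(F)=\mathbb Q(E)(z)$ and $D_1=F$. The line through $(u,y)$ and $T$ gives
$$(u,y)+T=\left(\frac{117}{u},\,-\frac{117\,y}{u^2}\right),\tag{2}$$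
so translation by $T$ changes $z$ into $-z$. In particular $w$ is not a square in $\overline{\mathbb Q}(E)$, and $D_1$, $D_{13}$ are geometrically integral.

**Lemma 2.** $\psi_2(F(\mathbb Q))=E(\mathbb Q)$.

*Proof.* We have $O=\psi_2(O)$ and $(0,0)=\psi_2(-9,0)$. For any other $P=(w,v)$ write $w=z^2$ with $z\in\mathbb Q^*$ (Lemma 1). The roots of $u^2-(w-22)u+117$ are $\frac12(w-22\pm v/z)$, because the discriminant is $(w-22)^2-468=w^2-44w+16=v^2/w=(v/z)^2$. They are nonzero with product $117$. Take $u=\frac12(w-22+v/z)$ and $y=zu$. Then $y^2=z^2u^2=u^2(u+22+117/u)=u^3+22u^2+117u$, and $z(u-117/u)=v$, so $\psi_2(u,y)=(w,v)$. $\square$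

So the first cover has bad fibers because it is an isogeny that is onto on rational points. Is that the only reason why a cover of $E$ can have few integral fibers?

## 2. Covers, fibers and the isogeny condition

Throughout, $k$ is a number field with algebraic closure $\bar k$, and $G_k=\mathrm{Gal}(\bar k/k)$.

**Definition (nice curve, fiber).** A curve is *nice* if it is smooth, projective and geometrically integral. For a finite map $\pi:C\to E$ of degree $d$ from a nice curve to an elliptic curve over $k$, and $P\in E(k)$, $C_P=\pi^{-1}(P)$ is the scheme-theoretic fiber. It is $\operatorname{Spec}$ of a $k$-algebra of dimension $d$, and it is *integral* when this algebra is a field.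

For instance $\operatorname{Spec}(\mathbb Q\times\mathbb Q)$ and $\operatorname{Spec}\mathbb Q[z]/(z^2)$ are not integral, and $\operatorname{Spec}\mathbb Q(\sqrt{13})$ is. When $C_P$ is étale it is the same thing as the finite $G_k$-set $C_P(\bar k)$. Closed points are $G_k$-orbits, and $C_P$ is integral exactly when $G_k$ is transitive.

**Definition (condition H).** A map $\pi:C\to E$ *does not factor through any isogeny* if it has no factorization $C\to X\to E$ in which $X\to E$ is étale of degree $>1$ over $k$ and $X$ is a genus one curve with $X(k)\neq\emptyset$.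

If $X$ has a rational point, we may take it as origin. Then $X\to E$ is an isogeny followed by a translation, which explains the name. Factorizations through an étale $X\to E$ of degree $>1$ with $X(k)=\emptyset$ are allowed. So $D_1\to E$ violates H. The map $D_{13}\to E$ satisfies H, because its degree is $2$, so that $X=D_{13}$ is the only candidate, and $D_{13}(\mathbb Q)=\emptyset$.

The question is Open Question 1.4.1 of "IWORP '24 Notes" (https://github.com/NivenT/academic_website): *Let $E(k)$ have positive rank and let $\pi:C\to E$ have degree $d\ge2$ and satisfy H. Is $\{P\in E(k):C_P\text{ integral}\}$ Zariski dense in $E$?* Proper closed subsets of a curve are finite, so dense means infinite here. The answer is no in general, and it depends on $d$ as follows.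

**Theorem A.** Let $E/\mathbb Q:\ v^2=w^3-44w^2+16w$. Then $E(\mathbb Q)$ has positive rank. For every $d\ge4$ with $4\mid d$ there is a nice curve $C/\mathbb Q$ and a degree $d$ map $\pi:C\to E$, not factoring through any isogeny, such that $C_P$ is not integral for every $P\in E(\mathbb Q)$. For $d=4$, $C$ has genus $1$ and $\pi$ is étale; for $d\ge8$, $\pi$ is ramified.

The *maximal étale subcover* of $\pi$ is the étale subcover $C\to C'\to E$ through which $C\to X$ factors (over $E$) for every étale subcover $C\to X\to E$. It is constructed in Section 4.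

**Theorem B.** Let $\pi:C\to E$ be a finite map from a nice curve to an elliptic curve over a number field $k$, let $C\to C'\to E$ be its maximal étale subcover, and $m=\deg(C'/E)$. For all but finitely many $P\in E(k)$: $C_P$ is integral iff $C'_P$ is integral. If $E(k)$ is infinite, then $\{P\in E(k):C_P\text{ integral}\}$ is Zariski dense iff $C'_{P_0}$ is integral for at least one $P_0\in E(k)$, and then it contains all but finitely many points of $P_0+mE(k)$.

**Theorem C.** Let $E(k)$ have positive rank and let $\pi$ be as in the question. Let $K$ be the kernel of the isogeny $E'=\mathrm{Jac}(C')\to E$ induced by $C'\to E$. If $K(\bar k)$ has no element of order $4$ (for example if $4\nmid m$, in particular if $4\nmid d$), then $\{P\in E(k):C_P\text{ integral}\}$ is Zariski dense.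

**Corollary.** For $d\ge2$, the question has a positive answer for all $(k,E,\pi)$ with $\deg\pi=d$ if and only if $4\nmid d$.

## 3. Degrees two and three, and the splitting $2+2$

The sensible first attempt is Faltings' theorem: a nice curve of genus $\ge2$ over a number field has finitely many rational points.

Let $d\in\{2,3\}$, and let $P\in E(k)$ avoid the finite branch locus of $\pi$. If $C_P$ is not integral, its $d\le3$ geometric points split into at least two orbits, so one orbit is a single point, and $P$ lifts to $C(k)$. If this happened for infinitely many $P$, then $C(k)$ would be infinite. The genus of $C$ is at least $1$ since $C$ maps onto $E$, so by Faltings it is $1$. By Riemann–Hurwitz $\pi$ is then étale, and $\pi$ itself is a factorization forbidden by H. So for $d=2,3$ all but finitely many fibers over $E(k)$ are integral.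

In degree $4$ the argument stops at a definite place. A fiber can split as $2+2$, and then there is no rational point on $C$ above $P$. Such a splitting gives a rational point on another curve, a quotient of the Galois closure of $C\to E$, and Faltings helps only if that curve is ramified over $E$. So we first separate the ramified and étale parts of $\pi$, and then study the étale part by other means.

## 4. The maximal étale subcover controls almost all fibers

We recall what we need about Galois covers. Let $\hat C\to E$ be a finite map of smooth projective integral curves over $k$ whose function field extension is Galois with group $G$. Then $G$ acts transitively on the closed points $x$ over a given $P$. The decomposition group $D_x$ is the stabilizer of $x$. It acts on the residue field $\kappa(x)$, which is Galois over $\kappa(P)$, through a surjection $D_x\to\mathrm{Gal}(\kappa(x)/\kappa(P))$ whose kernel is the inertia group $I_x$. In characteristic $0$, $|I_x|$ is the ramification index at $x$. For $J\le G$ the quotient $\hat C/J$ is the smooth projective curve whose function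 field is the fixed field of $J$.

**Step B1: construct $C'$.** Let $\hat C$ be the smooth projective integral curve whose function field is the Galois closure of $k(C)/k(E)$; it need not be geometrically integral. Let $G=\mathrm{Gal}(k(\hat C)/k(E))$ and $H=\mathrm{Gal}(k(\hat C)/k(C))$. Let $N$ be the subgroup generated by all inertia groups $I_x$. It is normal, because $I_{gx}=gI_xg^{-1}$. For $J\le G$, the ramification index of $\hat C\to E$ at $x$ is $|I_x|$ and that of $\hat C\to\hat C/J$ is $|I_x\cap J|$, so $\hat C/J\to E$ has index $[I_x:I_x\cap J]$ at the image of $x$. Hence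
$$\hat C/J\to E\ \text{is étale}\iff J\supseteq I_x\text{ for all }x\iff J\supseteq N.\tag{3}$$
Put $C'=\hat C/NH$. It is étale over $E$ and dominated by $C=\hat C/H$. So $k$ is algebraically closed in $k(C')\subseteq k(C)$, and $C'$ is geometrically integral; by Riemann–Hurwitz it has genus $1$. Any étale subcover of $C\to E$ is $\hat C/J$ with $J\supseteq H$, and $J\supseteq N$ by (3). So $J\supseteq NH$, and $C\to \hat C/J$ factors through $C'$. Thus $C'$ is the maximal étale subcover.

For example, adjoin to $\mathbb Q(D_{13})$ a root of $t^2=z-1$. On $D_{13}$ the function $z$ has degree $2$, because $z^2=13w$ has degree $4$. The points with $z=1$ have $w=\frac1{13}$ and $v^2=\frac1{13}\cdot\frac{1-572+2704}{169}\ne0$, so there are two of them and they are simple zeros of $z-1$. The resulting degree $4$ cover of $E$ is ramified there, and its maximal étale subcover is $D_{13}$.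

**Step B2: show that $N\subseteq D_x$ for almost all $P$.** Let $P\in E(k)$ be outside the finite branch locus of $\hat C\to E$, choose a closed point $x$ over $P$, and put $D=D_x$. Since $I_x=1$, $D=\mathrm{Gal}(\kappa(x)/k)$. The extension $k(\hat C)/k(\hat C/D)$ has group $D$, which is the full stabilizer of $x$, so the residue field at the image of $x$ in $\hat C/D$ is the fixed field of $D$ in $\kappa(x)$, that is, $k$. So $P$ lifts to a $k$-rational point of $\hat C/D$.

Suppose $N\not\subseteq D$. By (3), $\hat C/D\to E$ is ramified. Since $\hat C/D$ has a $k$-point, the algebraic closure of $k$ in its function field embeds in the residue field $k$ of this point, so it is $k$, and $\hat C/D$ is geometrically integral. By Riemann–Hurwitz, $2g-2>0$ for its genus $g$, so $g\ge2$. By Faltings, $\hat C/D$ has finitely many $k$-points. As $G$ has finitely many subgroups $D$, only finitely many $P$ arise this way. So $N\subseteq D$ for all but finitely many $P\in E(k)$.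

**Step B3: compare closed points.** Let $P$ be unbranched with $N\subseteq D$. The closed points of $\hat C$ over $P$ form the $G$-set $G/D$. Hence those of $C=\hat C/H$ are $H\backslash G/D$, which inversion identifies with $D\backslash G/H$, and those of $C'$ are $D\backslash G/NH$. Since $N$ is normal and contained in $D$,
$$DgNH=DNgH=DgH .$$
So $C_P$ and $C'_P$ have the same number of closed points. Both are étale, so each is integral iff it has exactly one closed point. This proves the first assertion of Theorem B.

## 5. Étale fibers as torsors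

**Definition (torsor).** Let $K$ be a finite abelian group with a continuous $G_k$-action. A *$K$-torsor* is a nonempty set $T$ with a continuous $G_k$-action and a simply transitive action of $K$, such that $g(t+a)=gt+ga$. Choosing $t\in T$, the map $g\mapsto gt-t$ is a 1-cocycle with values in $K$ (it satisfies $c(gh)=c(g)+g\,c(h)$). Changing $t$ changes it by a coboundary $g\mapsto ga-a$. Its class in $H^1(k,K)$ is the class of $T$, and it is $0$ iff $T$ has a $G_k$-fixed point.

For example, for $K=\mathbb Z/2$ with trivial action, the two square roots of $13$ form a torsor. Its class is the homomorphism $G_{\mathbb Q}\to\mathbb Z/2$ with kernel $G_{\mathbb Q(\sqrt{13})}$. Each fiber of $D_{13}$ over $E(\mathbb Q)$ is this torsor.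

The genus one curve $C'$ is a torsor under $E'=\mathrm{Jac}(C')$: the point $t+a$ is the one with $[t+a]-[t]=a$. Pushing divisors forward along $\pi':C'\to E$ gives an isogeny $\varphi:E'\to E$ with $\pi'(t+a)=\pi'(t)+\varphi(a)$. Its degree is $m$; let $K=\ker\varphi$. For $P\in E(k)$, the fiber $C'_P$ is a $K$-torsor. Let $c_P$ be its class, and let $\delta:E(k)\to H^1(k,K)$ be the connecting map: $\delta(Q)$ is the class of $g\mapsto ga-a$, where $\varphi(a)=Q$. By definition $\ker\delta=\varphi(E'(k))$.

**Step B4: how $c_P$ varies with $P$.** We show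
$$c_P=c_{P_0}+\delta(P-P_0)\qquad(P,P_0\in E(k)).\tag{4}$$
Take $t\in C'_P(\bar k)$, $t_0\in C'_{P_0}(\bar k)$, and write $t=t_0+a$. Then $\varphi(a)=P-P_0$ and $gt-t=(gt_0-t_0)+(ga-a)$, which is (4).

**Step B5: finish Theorem B.** Since $m=|K|$ kills $K$, it kills $H^1(k,K)$, so $\delta(mE(k))=0$. By (4), $C'_P\cong C'_{P_0}$ for all $P\in P_0+mE(k)$. Let $E(k)$ be infinite. By the Mordell–Weil theorem it is finitely generated, so it has positive rank and $mE(k)$ is infinite. If $C'_{P_0}$ is integral, then so is $C'_P$ for all $P\in P_0+mE(k)$. By the first assertion $C_P$ is integral for all but finitely many of these infinitely many $P$. Conversely, if $C_P$ is integral for infinitely many $P$, one of them is not exceptional, and its $C'_P$ is integral. This proves Theorem B. $\blacksquare$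

**What H says about $c_P$.** Assume $\pi$ satisfies H, and let $\Lambda\subsetneq K$ be a proper $G_k$-submodule. The curve $C'/\Lambda$ has genus one, it is étale over $E$ of degree $[K:\Lambda]>1$, and $C\to E$ factors through it. By H it has no $k$-point. Its fiber over $P$ is the $K/\Lambda$-torsor $C'_P/\Lambda$, with class $c_P\bmod\Lambda$, and this has no fixed point. Hence
$$c_P\bmod\Lambda\ne0\ \text{ in }H^1(k,K/\Lambda)\qquad\text{for all }P\in E(k)\text{ and all }\Lambda\subsetneq K.\tag{5}$$

By Theorem B the question has become: does (5), for all $P$, force $G_k$ to be transitive on some $C'_P(\bar k)$?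

## 6. Torsors under groups of order two and four

**Lemma 3.** Let $K\cong\mathbb Z/2$ or $(\mathbb Z/2)^2$, with any $G_k$-action, and let $T$ be a $K$-torsor such that $T/\Lambda$ has no fixed point for every submodule $\Lambda\subsetneq K$. Then $G_k$ is transitive on $T$.

*Proof.* With $\Lambda=0$: $T$ has no fixed point. This settles $|K|=2$. Let $|K|=4$ and suppose $T$ is intransitive. The orbit sizes are at least $2$ and add up to $4$, so there are two orbits $\{a,b\}$ and $\{c,d\}$. The three nonzero elements $b-a,\,c-a,\,d-a$ of $K$ add up to $0$, and $2K=0$, so $a-b=c-d$. Each $g$ maps $a-b$ to $\pm(a-b)=a-b$, so $\Lambda=\{0,a-b\}$ is a submodule, and $\{a,b\}$, $\{c,d\}$ are two fixed points of $T/\Lambda$. This contradicts the assumption. $\square$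

For $K=\mathbb Z/4$ the lemma fails. Let a group act on $\mathbb Z/4$ through the affine involution $i\mapsto1-i$, whose linear part is $-1$. The subgroups are $0$, $\{0,2\}$ and $\mathbb Z/4$. The involution changes the parity of $i$, so it fixes no coset of $0$ and no coset of $\{0,2\}$. Nevertheless it is intransitive: the orbits are $\{0,1\}$ and $\{2,3\}$.

To turn this into a counterexample we need one cover for which *every* fiber over $E(k)$ is this torsor. By (4) it suffices that $\delta=0$, that is, that $\varphi:E'(k)\to E(k)$ is onto, for an isogeny whose kernel is cyclic of order $4$ with Galois acting by $\pm1$. Lemma 2 provides an isogeny of degree $2$ that is onto. We now extend it by one more step.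

## 7. A cyclic $4$-isogeny that is onto on rational points: proof of Theorem A

In the coordinate $x=u+13$ the curve $F$ of Section 1 becomes
$$F:\ y^2=x(x-4)(x-13)=x^3-17x^2+52x,\qquad T=(13,0).$$
Let
$$E':\ Y^2=X^3+34X^2+81X,\qquad \psi_1:E'\to F,\quad (X,Y)\mapsto\left(\frac{Y^2}{4X^2},\ \frac{Y(X^2-81)}{8X^2}\right),$$
again a standard 2-isogeny, with kernel $\{O,(0,0)\}$. Put $\varphi=\psi_2\psi_1:E'\to E$, of degree $4$. Positive rank was shown in Section 1.

**Step A1: only two square classes occur as $x$-coordinates on $F$.** Let $(x,y)\in F(\mathbb Q)$ with $x\neq0$. We show that $x$ is a square or $13$ times a square. In (1), $a=-17$ and $b=52$. Since $x(x-4)(x-13)\ge0$ forces $x\ge0$, $s\in\{1,2,13,26\}$. For $s=2$ and $s=26$ we would have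
$$N^2=2M^4-17M^2e^2+26e^4,\qquad N^2=26M^4-17M^2e^2+2e^4 .$$
If exactly one of $M,e$ is even, the right side is $\equiv2\pmod 4$. If both are odd, it is $\equiv 2-17+26=11\equiv3\pmod8$. Neither is a square. ($M$ and $e$ are not both even.) So $s\in\{1,13\}$.

**Step A2: a point of $F(\mathbb Q)$ whose $x$-coordinate is a nonzero square lies in $\psi_1(E'(\mathbb Q))$.** Let $x=r^2$, $r\in\mathbb Q^*$. The quadratic $X^2-(4x-34)X+81$ has roots $2x-17\pm2y/r$, because $(2x-17)^2-81=4(x^2-17x+52)=4y^2/x=(2y/r)^2$. Take $X=2x-17+2y/r$, which is nonzero since the product of the roots is $81$, and $Y=2rX$. Then $Y^2=4xX^2=X^2(X+34+81/X)=X^3+34X^2+81X$. Moreover $Y^2/4X^2=r^2=x$, and $\frac{Y}{8X}\left(X-\frac{81}X\right)=\frac r4\cdot\frac{4y}r=y$. So $\psi_1(X,Y)=(x,y)$.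

**Step A3: $\varphi(E'(\mathbb Q))=E(\mathbb Q)$.** This is the property $\delta=0$ we are after. Let $P\in E(\mathbb Q)$; by Lemma 2, $P=\psi_2(S)$ with $S\in F(\mathbb Q)$, and also $P=\psi_2(S+T)$. We show that $S$ or $S+T$ lies in $\psi_1(E'(\mathbb Q))$. If $S=O$ or $S=T$, then $O$ is one of the two and $O=\psi_1(O)$. Otherwise let $S=(x,y)$ with $x\ne13$. By (2),
$$x(S+T)=13+\frac{117}{x-13}=\frac{13(x-4)}{x-13}.$$
If $x=0$, then $x(S+T)=4$ is a square and Step A2 applies to $S+T$. If $x$ is a nonzero square, Step A2 applies to $S$. In the remaining case, by Step A1, $x$ is $13$ times a nonzero square. Then $x\cdot x(S+T)=13\cdot\frac{x(x-4)}{x-13}=13\,\frac{y^2}{(x-13)^2}$, and this is nonzero because $x\neq0,4$ ($4$ is not $13$ times a square). So $x(S+T)$ is a nonzero square and Step A2 applies to $S+T$.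

As an illustration, $P_1=\psi_2(S)$ with $S=(x,y)=(1,6)$: here $u=-12$, so $w=36/144$ and $v=6\cdot27/144=\frac98$. With $r=1$ we get $X=2-17+12=-3$, $Y=-6$. Indeed $-27+306-243=36$, and $\varphi(-3,-6)=P_1$.

**Step A4: the kernel with its Galois action.** Let $R=(9,18\sqrt{13})$. Since $9^3+34\cdot81+81\cdot9=4212=324\cdot13$, $R\in E'$; and $\psi_1(R)=(4212/324,0)=(13,0)=T$. Also $\psi_1(-R)=-T=T$ and $R\ne-R$. So $\psi_1^{-1}(T)=\{R,-R\}$, and $-R=R+(0,0)$, i.e. $2R=(0,0)$. Hence $\ker\varphi=\psi_1^{-1}(\{O,T\})=\{O,(0,0),R,-R\}$ is cyclic of order $4$, generated by $R$. Put $L=\mathbb Q(\sqrt{13})$. For $g\in G_{\mathbb Q}$ we have $gR=R$ if $g|_L=1$, and $gR=-R$ otherwise.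

**Step A5: twist $E'$ so that fibers become the affine involution of Section 6.** Put $\xi_g=0$ if $g|_L=1$ and $\xi_g=R$ otherwise. We check $\xi_{gh}=\xi_g+g\xi_h$. If $g|_L=1$, both sides are $\xi_h$. If $g|_L\ne1$ and $h|_L=1$, both sides are $R$. If both are nontrivial on $L$, the right side is $R-R=0=\xi_{gh}$. So $\xi$ is a cocycle with values in $\ker\varphi$. Twisting $E'$ by $\xi$ gives, by Galois descent, a nice genus one curve $C'/\mathbb Q$ with $C'(\overline{\mathbb Q})=E'(\overline{\mathbb Q})$ and Galois action $g*Q=gQ+\xi_g$. Since $\varphi(g*Q)=g\varphi(Q)+\varphi(\xi_g)=g\varphi(Q)$, the map $\varphi$ descends to an étale map $\pi':C'\to E$ of degree $4$.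

**Step A6: no fiber of $\pi'$ over $E(\mathbb Q)$ is integral.** Let $P\in E(\mathbb Q)$ and choose $Q\in E'(\mathbb Q)$ with $\varphi(Q)=P$ (Step A3). The geometric fiber is $\{Q+iR:i\in\mathbb Z/4\}$. An element $g$ trivial on $L$ acts trivially on it. An element nontrivial on $L$ acts by $g*(Q+iR)=Q-iR+R$, that is,
$$i\mapsto 1-i .$$
The orbits are $\{0,1\}$ and $\{2,3\}$, so $C'_P\cong\operatorname{Spec}L\sqcup\operatorname{Spec}L$.

**Step A7: $\pi'$ satisfies H.** Let $C'\to C''\to E$ be a factorization over $\mathbb Q$ with $C''\to E$ étale of degree $>1$. Over $\overline{\mathbb Q}$ the cover $C'\to E$ is Galois with group $\langle R\rangle\cong\mathbb Z/4$ acting by translations. So $C'\to C''$ is geometrically the quotient by $\Lambda=0$ or $\Lambda=\langle2R\rangle$. Suppose $C''$ had a $\mathbb Q$-point, over $P\in E(\mathbb Q)$ say. Its preimage in $C'_P$ would be a Galois-stable coset of $\Lambda$. But $i\mapsto1-i$ changes the parity of $i$, so it fixes no coset of $0$ or of $\langle2R\rangle$. Hence $C''(\mathbb Q)=\emptyset$. This proves Theorem A for $d=4$.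

The intermediate curve $C'/\langle2R\rangle$ is an old friend. It is $F=\psi_1(E')$ with action $S\mapsto gS+T$ for $g$ nontrivial on $L$. By (2), $z(gS+T)=-g(z(S))$, so $\sqrt{13}\,z$ is compatible with the Galois actions, and its square is $13w$. The intermediate curve is therefore $D_{13}$.

**Step A8: the degrees $d=4n$ with $n\ge2$.** The aim is to put a ramified cover of degree $n$ on top of $C'$ without creating new étale subcovers. Embed $C'$ in a projective space. By Bertini there is a hyperplane $h_1=0$ over $\mathbb Q$ meeting $C'$ in a reduced divisor; choose a hyperplane $h_0=0$ over $\mathbb Q$ that misses this divisor. Then $f=h_1/h_0$ has a simple zero at some geometric point $\zeta$ of $C'$. The polynomial $t^n-f$ is Eisenstein at $\zeta$ over $\overline{\mathbb Q}(C')$. So it is irreducible there, and the smooth projective curve $C$ with function field $\mathbb Q(C')(t)$, $t^n=f$, is geometrically integral, of degree $n$ over $C'$, and totally ramified over $\zeta$. Let $\pi:C\to C'\to E$, of degree $4n$ and ramified.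

For $P\in E(\mathbb Q)$ the map $C_P\to C'_P$ is surjective and $C'_P$ is disconnected. So $C_P$ is disconnected, and not integral.

For H, let $C\to C''\to E$ be a factorization with $C''\to E$ étale of degree $>1$. The fiber product $C''\times_EC'$ is finite étale over $C'$, so it is a disjoint union of smooth curves. The image $Y$ of the irreducible curve $C$ in it is one of its connected components. So $Y\to C'$ is finite étale, and $C\to Y\to C'$. Over $\zeta$, $Y$ has $\deg(Y/C')$ geometric points. Each is hit by a geometric point of $C$ over $\zeta$, and there is only one of those. So $\deg(Y/C')=1$ and $C'\cong Y\to C''$ over $E$. Thus $C''$ is an intermediate cover of $C'\to E$, and $C''(\mathbb Q)=\emptyset$ by Step A7. $\blacksquare$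

## 8. Theorem C: separating the primes

We turn to Theorem C. Write $A=E(k)$. By Theorem B it suffices to find one $P\in A$ such that $G_k$ is transitive on $C'_P(\bar k)$. If $K=0$ there is nothing to do. Our tools are (4) and (5).

**Step C1: reduce to the $p$-primary parts of $K$.** Write $K=\bigoplus_pK_p$ and $K_{p'}=\bigoplus_{q\ne p}K_q$. Then $C'_P=\prod_pT_{P,p}$, where $T_{P,p}=C'_P/K_{p'}$ is a torsor under $K/K_{p'}=K_p$ whose class is the $p$-component of $c_P$. By (4) this class depends only on $P$ modulo $|K_p|A$. Suppose that for each $p\mid m$ there is $P_p\in A$ with $T_{P_p,p}$ transitive. By the Chinese remainder theorem choose $P\in A$ with $P\equiv P_p\bmod|K_p|A$ for all $p\mid m$. Then all $T_{P,p}$ are transitive. A $G_k$-orbit on $C'_P$ maps equivariantly onto each $T_{P,p}$, so its size is divisible by each $|K_p|$, hence by $m$. So $C'_P$ is a single orbit.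

It remains to treat one prime $p\mid m$. The group $K_p$ is the kernel of $E'/K_{p'}\to E$, and (4) holds for it with the connecting map of this isogeny, which is the $p$-component of $\delta$. Property (5) holds for $K_p$ too: for $\Lambda\subsetneq K_p$ use the submodule $\Lambda\oplus K_{p'}$ of $K$. From now on we write $K,E',T_P,c_P,\delta$ for $K_p$, $E'/K_{p'}$, $T_{P,p}$, its class, and the $p$-component of $\delta$. So $K\neq0$ is a $p$-group, and it is generated by at most two elements, being a finite subgroup of an elliptic curve.

**Step C2: $p=2$.** By assumption $K$ has no element of order $4$, so $K\cong\mathbb Z/2$ or $(\mathbb Z/2)^2$. By (5) and Lemma 3, every $T_P$ is transitive.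

From now on $p$ is odd.

## 9. Affine actions on abelian $p$-groups, $p$ odd

A base point of $T_P$ identifies $T_P$ with $K$. Then $g\in G_k$ acts by $v\mapsto u_gv+b_g$, where $u_g$ is the Galois action on $K$ and $b_g=c_P(g)$ is the cocycle of the base point. Note that $b_g=g(0)$. Write $N_g=u_g-1$. Since $g^p(0)=(1+u_g+\dots+u_g^{p-1})b_g$ and $1+u+\dots+u^{p-1}=\sum_{j=1}^p\binom pj(u-1)^{j-1}$,
$$g^p(0)=\sum_{j=1}^p\binom pjN_g^{\,j-1}b_g.\tag{6}$$

**Lemma 4.** Let $p$ be odd, $M$ a finite abelian $p$-group, and let a group $\mathcal G$ act on $M$ by affine maps $v\mapsto u_gv+b_g$ with every $u_g$ trivial on $M/pM$. If $\{b_g\}$ exhausts $M/pM$, then $\mathcal G$ is transitive on $M$.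

*Proof.* Induction on the exponent of $M$; the case $M=0$ is clear. Let $\mathcal H=\{g\in\mathcal G:b_g\in pM\}$. This is the stabilizer of the coset $pM$, so it is a subgroup and acts affinely on $pM$. Its linear parts are trivial on $pM/p^2M$, since $N_g(pM)=pN_gM\subset p^2M$. For any $g\in\mathcal G$ look at (6). For $2\le j\le p-1$ we have $p\mid\binom pj$ and $N_g^{j-1}b_g\in pM$, so the term is in $p^2M$. For $j=p$ the term lies in $N_g^{p-1}M\subset p^{p-1}M\subset p^2M$, because $p\ge3$. Hence $g^p(0)\equiv pb_g\bmod p^2M$. So $g^p\in\mathcal H$, and as $pb_g$ exhausts $pM/p^2M$, so does $\{b_h:h\in\mathcal H\}$. By induction $\mathcal H$ is transitive on $pM$. On $M/pM$ the group $\mathcal G$ acts by the translations $b_g$, so it is transitive there. Being transitive on $M/pM$, with the stabilizer of one coset transitive on that coset, $\mathcal G$ is transitive on $M$. $\square$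

For $p=2$ the lemma is false, and Section 6 contains the counterexample: $i\mapsto1-i$ on $\mathbb Z/4$ has linear part trivial modulo $2$, and $b_g\in\{0,1\}$ exhausts $\mathbb Z/2$.

**Notation.** Let $V=K/pK$, of dimension $1$ or $2$ over $\mathbb F_p$. Let $G_0$ be the image of $G_k$ in $GL(V)$, and $k_1$ the fixed field of the kernel, so $[k_1:k]=|G_0|$. Let $\bar c_P\in H^1(k,V)$ be the image of $c_P$. On $\mathrm{Gal}(\bar k/k_1)$, which acts trivially on $V$, coboundaries vanish and $\bar c_P$ is a well-defined homomorphism. Let
$$M_P=\{\bar c_P(g):g\in\mathrm{Gal}(\bar k/k_1)\}\subseteq V .$$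
For $h\in G_k$ and $g\in\mathrm{Gal}(\bar k/k_1)$ we have $\bar c_P(hgh^{-1})=\bar c_P(h)+h\,\bar c_P(g)+hg\,\bar c_P(h^{-1})$, and $hg\,\bar c_P(h^{-1})=h\,\bar c_P(h^{-1})=-\bar c_P(h)$. So $\bar c_P(hgh^{-1})=h\,\bar c_P(g)$, and $M_P$ is a $G_k$-submodule of $V$.

**Step C3: if $M_P=V$ for some $P$, we are done.** Apply Lemma 4 to $\mathcal G=\mathrm{Gal}(\bar k/k_1)$ acting on $M=K$. The linear parts are trivial on $K/pK$, and $\{b_g\}$ exhausts $V$. So $T_P$ is transitive.

This first approach stops exactly when the translations available over $k_1$ never fill $V$. So we assume from here on that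
$$M_P\neq V\quad\text{for all }P\in A.$$

## 10. One stable line: the structure of $V$ when $M_P\ne V$

We use two facts about $H^1$ of a finite $p$-primary module. Restriction to an extension of degree prime to $p$ is injective, because corestriction after restriction is multiplication by the degree. And there is inflation–restriction: a class whose restriction to a normal subgroup acting trivially on the module vanishes is inflated from the quotient.

We also use that an element $u\ne1$ of $p$-power order in $GL_2(\mathbb F_p)$ has order $p$, since $|GL_2(\mathbb F_p)|=p(p-1)^2(p+1)$. It satisfies $(u-1)^p=0$, so $u-1$ is a nonzero nilpotent $2\times2$ matrix with $(u-1)^2=0$. The only eigenvalue of $u$ is $1$, and $\ker(u-1)$ is the only $u$-stable line.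

**Step C4: $\dim V=2$, $p\mid|G_0|$, and $V$ has a unique $G_k$-stable line $V_1$.** The purpose is to reduce to one explicit shape of $V$.

*$p$ divides $|G_0|$.* Suppose not. The submodule $M_P\subsetneq V$ contains the values of $\bar c_P$ over $k_1$, so the image of $\bar c_P$ in $H^1(k,V/M_P)$ dies over $k_1$. As $[k_1:k]$ is prime to $p$, this image is $0$. That contradicts (5) for the preimage of $M_P$ in $K$. So $p\mid|G_0|$. As $|GL_1(\mathbb F_p)|=p-1$, $\dim V=2$.

*$V$ is reducible.* Suppose $V$ is irreducible. Then $M_P=0$, and $\bar c_P$ is inflated from $H^1(G_0,V)$. Sylow $p$-subgroups of $G_0$ have order $p$. If there were only one, it would be normal and its fixed line would be $G_0$-stable. So there are at least two. The elements that are unipotent with respect to a given fixed line (those acting trivially on the line and on its quotient) form a group of order $p$, so a Sylow subgroup is determined by its fixed line, and two distinct ones have distinct fixed lines. In a basis adapted to these lines they are the full groups of upper and lower unipotent matrices. These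 generate $SL_2(\mathbb F_p)$, so $-1\in G_0$. Let $c:G_0\to V$ be a cocycle and $s=-1$, which is central. From $c(sg)=c(gs)$ we get $c(s)-c(g)=c(g)+g\,c(s)$, so $c(g)=(g-1)\left(-\tfrac12c(s)\right)$ is a coboundary; here $p$ is odd. Hence $H^1(G_0,V)=0$ and $\bar c_P=0$, contradicting (5) with $\Lambda=pK$.

*Uniqueness.* So there is a stable line. Since $G_0$ contains an element of order $p$, which stabilizes exactly one line, the stable line is unique. The submodules of $V$ are $0,V_1,V$, and therefore $M_P\subseteq V_1$ for all $P\in A$. Put $V_2=V/V_1$.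

**Step C5: pass to an extension of degree prime to $p$, over which the action is unipotent.** Let $k(K)$ be the field over which all points of $K$ are defined, $k'$ the fixed field of a Sylow $p$-subgroup of $\mathrm{Gal}(k(K)/k)$, and $\Gamma=\mathrm{Gal}(\bar k/k')$. Then $p\nmid[k':k]$. The group $\Gamma$ acts on $K$ through a $p$-group, and on $V$ through a Sylow $p$-subgroup of $G_0$, of order $p$. Choose $e_1,e_2\in K$ lifting a basis of $V$ with $V_1=\langle e_2\rangle$; they generate $K$. A $p$-group acts trivially on the lines $V_1$ and $V_2$. So on $V$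
$$N_ge_1=\beta(g)e_2,\qquad N_ge_2=0\qquad(g\in\Gamma),$$
where $\beta:\Gamma\to\mathbb F_p$ is a nonzero homomorphism with kernel $\Gamma_1=\ker(\Gamma\to GL(V))$. In particular
$$N_gK\subset\langle e_2\rangle+pK,\quad N_g^2K\subset pK\quad(g\in\Gamma),\qquad N_gK\subset pK\quad(g\in\Gamma_1).\tag{7}$$
Let $\bar\delta:A\to H^1(k',V)$ and $\delta_2:A\to H^1(k',V_2)=\mathrm{Hom}(\Gamma,\mathbb F_p)$ be induced by $\delta$ (with $V_2=\mathbb F_p$ via $e_1$), and let $x_P\in\mathrm{Hom}(\Gamma,\mathbb F_p)$ be the image of $c_P$. So $b_g\equiv x_P(g)e_1\bmod\langle e_2\rangle+pK$.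

**Step C6: $\bar\delta(A)\ne0$.** This is where positive rank enters. The isogeny $E'/pK\to E$ has kernel $V\cong(\mathbb Z/p)^2$, which has order $p^2$ and is therefore the full $p$-torsion of $E'/pK$. So this isogeny is $\iota\circ[p]$ with $\iota:E'/pK\to E$ an isomorphism over $k$. The connecting map $A\to H^1(k,V)$ of this isogeny is the one induced by $\delta$. Its kernel is $\iota\left(p\,(E'/pK)(k)\right)=pA$. Hence $A/pA\hookrightarrow H^1(k,V)\hookrightarrow H^1(k',V)$, and $A/pA\ne0$ since $A$ is finitely generated of positive rank.

**Step C7: $x_P=:x$ is independent of $P$ and nonzero, $\beta=\lambda x$ with $\lambda\in\mathbb F_p^*$, and $\delta_2(A)=0$.** This ties the translations modulo $V_1$ to the linear action. By (5), with $\Lambda$ the preimage of $V_1$ in $K$, and injectivity of restriction to $k'$, $x_P\ne0$ for every $P$. Since $\Gamma_1\subset\mathrm{Gal}(\bar k/k_1)$ and $M_P\subseteq V_1$, $x_P$ vanishes on $\Gamma_1=\ker\beta$. So $x_P\in\mathbb F_p\beta\setminus\{0\}$. By (4), $\{x_P:P\in A\}$ is a coset of the subgroup $\delta_2(A)$. It lies in the line $\mathbb F_p\beta$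 and misses $0$. So $\delta_2(A)$ is a subgroup of this line other than the whole line, that is, $\delta_2(A)=0$. The claims follow.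

**Step C8: the translations by $V_1$ do vary with $P$.** On $\Gamma_1$ the class $\bar c_P$ is a homomorphism $y_P:\Gamma_1\to V_1=\mathbb F_pe_2$. By (4), $\{y_P:P\in A\}$ is a coset of $\bar\delta(A)|_{\Gamma_1}\subseteq\mathrm{Hom}(\Gamma_1,V_1)$. We claim that this subgroup is nonzero, so that $y_P$ takes at least $p\ge3$ values. Suppose it is zero, let $Q\in A$, and let $b:\Gamma\to V$ be a cocycle representing $\bar\delta(Q)$. Its image in $V_2$ is the homomorphism $\delta_2(Q)=0$, so $b$ has values in $V_1$, on which $\Gamma$ acts trivially, and $b$ is a homomorphism $\Gamma\to V_1$. It vanishes on $\Gamma_1=\ker\beta$, so $b_g=\mu\beta(g)e_2=(u_g-1)(\mu e_1)$ for some $\mu\in\mathbb F_p$. This is a coboundary. So $\bar\delta(A)=0$, contradicting Step C6.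

## 11. Climbing from $V$ to $K$

**Step C9: choose $P$ and reduce to one layer.** Choose $P\in A$ with $y_P\ne0$; when $p=3$ one more condition will be imposed in Step C12. Then $\Gamma$ is transitive on $T_P/pK\cong V$. Indeed it acts on $V/V_1$ by the translations $x(g)$ with $x\neq0$, and $\Gamma_1$ acts on $V$ by the translations $y_P(\Gamma_1)=V_1$. Let
$$\mathcal H_1=\{g\in\Gamma_1:b_g\in pK\},\qquad W=pK/p^2K,\qquad W_1=\text{image of }\langle pe_2\rangle\text{ in }W .$$
Multiplication by $p$ makes $W$ an equivariant quotient of $V$, so $\Gamma_1$ acts trivially on $W$. The group $\mathcal H_1$ is the stabilizer of $pK$ in $\Gamma_1$. It acts on $pK$ affinely, with linear parts trivial on $W$, so it acts on $W$ by the translations $b_g$, which form a subgroup $B\subseteq W$.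

*It suffices to show $B=W$.* Then Lemma 4, applied to $\mathcal H_1$ and $M=pK$, shows that $\mathcal H_1$ is transitive on $pK$. As $\Gamma$ is transitive on $K/pK$, $\Gamma$ and hence $G_k$ is transitive on $T_P$.

**Step C10: $W_1\subseteq B$.** Take $h\in\Gamma_1$ with $y_P(h)\neq0$. Since $N_hK\subset pK$ by (7), the computation in the proof of Lemma 4 gives $h^p(0)\equiv pb_h\bmod p^2K$. And $b_h\equiv y_P(h)\bmod pK$, where $y_P(h)$ is a nonzero multiple of $e_2$. So $h^p\in\mathcal H_1$, and its translation is a nonzero multiple of $pe_2$ modulo $p^2K$. It generates $W_1$.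

If $W=W_1$ we are done. Otherwise $pe_1\notin\langle pe_2\rangle+p^2K$, the quotient $W/W_1$ has order $p$ and is generated by $pe_1$, and it remains to find $r\in\mathcal H_1$ whose translation $b_r\in W$ is not in $W_1$. The natural candidate is $r=g^p$ with $x(g)\neq0$.

**Step C11: $p\ge5$.** Here the candidate works. Take $g\in\Gamma$ with $x(g)\ne0$ and $r=g^p$; then $\beta(r)=p\beta(g)=0$, so $r\in\Gamma_1$. In (6) the terms with $2\le j\le p-1$ lie in $pN_gK\subset\langle pe_2\rangle+p^2K$. The last one is $N_g^{p-1}b_g\in N_g^4K\subset N_g^2(pK)=pN_g^2K\subset p^2K$, by (7) and $p-1\ge4$. So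
$$b_r\equiv pb_g\equiv x(g)\,pe_1\not\equiv0\bmod\langle pe_2\rangle+p^2K .$$
In particular $b_r\in pK$, so $r\in\mathcal H_1$, and $b_r\notin W_1$.

For $p=3$ the last term of (6) is only $N_g^2b_g$, and it can cancel $3b_g$. Here is a concrete instance. On $\mathbb Z/9\,e_1\oplus\mathbb Z/3\,e_2$ let $u(e_1)=e_1+e_2$, $u(e_2)=e_2-3e_1$ and $g(v)=u(v)+e_1$. Then $u$ is well defined, since $9u(e_1)=0$ and $3u(e_2)=0$, and
$$g(0)=e_1,\qquad g(e_1)=2e_1+e_2,\qquad g(2e_1+e_2)=(2e_1+2e_2)+(e_2-3e_1)+e_1=3e_2=0 ,$$
so $g^3(0)=0$. When this happens we use a commutator in place of the cube.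

**Step C12: $p=3$.** We find $r$ by computing in the smallest quotient of $K$ that sees $W/W_1$. Let
$$K'=K/(\langle3e_2\rangle+9K).$$
Since $\langle3e_2\rangle+9K=3(\langle e_2\rangle+3K)$ and $\langle e_2\rangle+3K$ is the preimage of $V_1$, $K'$ is a $\Gamma$-module. Its order is $|K/3K|\cdot|W/W_1|=9\cdot3=27$. It is generated by $e_1,e_2$ with $9e_1=3e_2=0$. So each element is uniquely $x'e_1+y'e_2$ with $x'\in\mathbb Z/9$, $y'\in\mathbb Z/3$. Moreover $3K'=\langle3e_1\rangle\cong W/W_1$ and $K'/3K'=V$. In $K'$ write, for $g\in\Gamma$,
$$N_ge_1=\beta(g)e_2+3\alpha(g)e_1,\qquad N_ge_2=3\gamma(g)e_1,\qquad\alpha(g),\beta(g),\gamma(g)\in\mathbb F_3 .$$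
Then $N_g(3e_1)=0$, so $N_g(3K')=0$, and
$$N_gN_he_1=3\beta(h)\gamma(g)e_1,\qquad N_gN_he_2=0 .$$
From $N_{gh}=N_g+N_h+N_gN_h$ we read off that $\beta$ and $\gamma$ are homomorphisms on $\Gamma$, while $\alpha(gh)=\alpha(g)+\alpha(h)+\beta(h)\gamma(g)$, so $\alpha$ is a homomorphism on $\Gamma_1=\ker\beta$. None of $\alpha,\beta,\gamma$ depends on $P$.

Write $b_g=x'e_1+y'e_2$ in $K'$, with $x'\equiv x(g)\bmod3$. Then $3b_g=3x(g)e_1$, $3N_gb_g=N_g(3b_g)=0$ and $N_g^2b_g=3x(g)\beta(g)\gamma(g)e_1$. So (6) for $p=3$ reads
$$g^3(0)=3x(g)\left(1+\beta(g)\gamma(g)\right)e_1\quad\text{in }K'.\tag{8}$$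

*(i) Some $g\in\Gamma$ has $x(g)\ne0$ and $\beta(g)\gamma(g)\neq-1$.* This condition does not involve $P$. Take $r=g^3\in\Gamma_1$. By (8), $b_r$ maps to a nonzero element of $3K'$. Since the kernel of $K\to K'$ lies in $3K$, we get $b_r\in3K$, so $r\in\mathcal H_1$. As $3K'\cong W/W_1$, $b_r\notin W_1$. Any $P$ with $y_P\ne0$ works.

*(ii) Every $g$ with $x(g)\ne0$ has $\beta(g)\gamma(g)=-1$.* Since $\beta=\lambda x$, these are all $g\in\Gamma\setminus\Gamma_1$, and for them $\gamma(g)=-\beta(g)^{-1}=-\beta(g)$, because $\beta(g)=\pm1$. The complement of a proper subgroup generates the group, so the homomorphisms $\gamma$ and $-\beta$ agree: $\gamma=-\beta=-\lambda x$ on $\Gamma$.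

Identify $V_1=\mathbb F_3e_2$ with $\mathbb F_3$. By Step C8, $y_P$ takes at least $3$ values, so we can choose $P$ with
$$y_P\ne0\qquad\text{and}\qquad y_P\neq-\lambda\,\alpha|_{\Gamma_1} .$$
Only two homomorphisms are forbidden, and they do not depend on $P$. Fix $g_1\in\Gamma$ with $x_1:=x(g_1)\ne0$ and $h\in\Gamma_1$ with $y_P(h)\ne-\lambda\alpha(h)$. On $K'$ we have $N_he_1=3\alpha(h)e_1$, since $\beta(h)=0$, and $N_he_2=3\gamma(h)e_1=0$. So $N_{g_1}N_h=0$, because $N_hK'\subset3K'$. Also $N_hN_{g_1}=0$, because $N_{g_1}K'\subset\langle e_2\rangle+3K'$. Hence $u_{g_1}$ and $u_h$ commute on $K'$, and the affine maps $g_1h$ and $hg_1$ have the same linear part there. So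
$$r:=(g_1h)(hg_1)^{-1}$$
acts on $K'$ as the translation by
$$g_1h(0)-hg_1(0)=\left(u_{g_1}b_h+b_{g_1}\right)-\left(u_hb_{g_1}+b_h\right)=N_{g_1}b_h-N_hb_{g_1} .$$
Now $b_h\in y_P(h)e_2+3K'$ and $b_{g_1}\in x_1e_1+\langle e_2\rangle+3K'$, so this equals
$$3\left(\gamma(g_1)y_P(h)-\alpha(h)x_1\right)e_1=-3x_1\left(\lambda y_P(h)+\alpha(h)\right)e_1 .$$
It is nonzero, since $\lambda^2=1$ and $y_P(h)\ne-\lambda\alpha(h)$. As $r$ is a commutator, $\beta(r)=0$, so $r\in\Gamma_1$. And $b_r\in3K$, because its image in $K'$ lies in $3K'$. Hence $r\in\mathcal H_1$ and $b_r\notin W_1$.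

In all cases $B$ contains $W_1$ and an element outside $W_1$. Since $|W/W_1|=p$, $B=W$. By Step C9, $T_P$ is transitive. With Step C1 this gives a $P$ for which $C'_P$ is integral, and Theorem B gives density.

It remains to check the parenthetical cases of Theorem C. We have $|K|=m$, so an element of order $4$ in $K$ forces $4\mid m$. And $m\mid d$, since $C\to E$ factors through $C'$. $\blacksquare$

## 12. The classification by degree

*Proof of the Corollary.* Let $d\ge2$. If $4\nmid d$, then $4\nmid m$ because $m\mid d$, so $K$ has no element of order $4$, and Theorem C gives a positive answer for all $(k,E,\pi)$ with $\deg\pi=d$. If $4\mid d$, Theorem A gives a map $\pi$ of degree $d$ over $\mathbb Q$ that satisfies H, to a curve $E$ of positive rank, with no integral fiber over $E(\mathbb Q)$ at all. $\blacksquare$
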